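
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Box subdivisions with small stabbing numbers\\ for axis-aligned flats}


\begin{abstract}
For all $1\le k<d$ we construct, for every $n\ge 2$, a subdivision of
$\mathbb{R}^d$ into exactly $n$ axis-aligned boxes such that every axis-aligned
$k$-flat meets the interiors of at most $C(d,k)(\log n)^{1/\lfloor (d-1)/k\rfloor}$
boxes. This proves a conjecture stating that the known lower bound of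
this order is sharp. More generally, for an arbitrary family
$\mathcal A$ of permitted directions we determine, up to constants depending only on
$d$, the smallest possible stabbing number. Its order of magnitude depends only on the
least number of members of $\mathcal A$ needed to cover the set of coordinates.
\end{abstract}

\section{The question and the results}

A \emph{box} in $\mathbb{R}^d$ is a product $I_1\times\dots\times I_d$ of $d$
intervals, each of positive length and possibly unbounded. A \emph{subdivision of
$\mathbb{R}^d$ into $n$ boxes} is a collection of $n$ boxes with pairwise disjoint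
interiors whose union is $\mathbb{R}^d$. An axis-aligned flat has \emph{direction
set} $A\subseteq[d]=\{1,\dots,d\}$ if the coordinates $x_i$ with $i\in A$ are free
on it and the coordinates $x_i$ with $i\notin A$ are fixed. It is a $k$-flat if
$|A|=k$. A flat \emph{stabs} a box if it meets the interior of the box. Throughout,
$\log=\log_2$.

Given $n$ and $k$, how small can we make the largest number of boxes stabbed by an
axis-aligned $k$-flat? Cutting space
into $n$ parallel slabs is useless, since some lines stab all of them. In a cubical grid
with $n=m^d$ boxes, some $k$-flats stab $m^k=n^{k/d}$ of them. One can do far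
better. It is known \cite{BIRS} that for $d\ge2$ the best bound for lines, $k=1$, is of
order $(\log n)^{1/(d-1)}$, and that for all $1\le k<d$ every subdivision into $n$ boxes
has an axis-aligned $k$-flat stabbing
$\Omega\bigl((\log n)^{1/\lfloor (d-1)/k\rfloor}\bigr)$
boxes. The conjecture stated in \cite{BIRS} is that this lower bound is sharp for every
$k$. We prove it.

\begin{theorem}\label{thm:conj}
For all $d\ge 2$ and $1\le k<d$ there is a constant $C=C(d,k)$ such that for every
$n\ge 2$ there is a subdivision of $\mathbb{R}^d$ into exactly $n$ axis-aligned boxes
in which every axis-aligned $k$-flat stabs at most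
$C(\log n)^{1/\lfloor (d-1)/k\rfloor}$ boxes.
\end{theorem}

The exponent has a simple source. Note that
$\lfloor (d-1)/k\rfloor=\lceil d/k\rceil-1$, and that $\lceil d/k\rceil$ is the
least number $\tau$ of $k$-element sets needed to cover $[d]$. Given such a cover,
split $[d]$ into $\tau$ disjoint nonempty blocks, each inside one of the covering sets, and
regard $\mathbb{R}^d$ as a product of $\tau$ abstract factors, one for each block. Each
``line'' of this product lies in a $k$-flat. So a lower bound for lines in a product
of $\tau$ abstract factors is also a lower bound for $k$-flats in $\mathbb{R}^d$.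
Lemma~\ref{lem:product} below gives one of order $(\log n)^{1/(\tau-1)}$.

This argument uses only $\tau$ of the $\binom dk$ possible directions, so one may doubt
that it loses nothing. A construction has to control all directions at once. It cannot
simply take a good subdivision for lines in $\mathbb{R}^\tau$ and ignore the other
coordinates. For $d=5$, $k=2$ the claimed bound is of order $\sqrt{\log n}$, and
$\tau=3$. If we subdivide
$\mathbb{R}^3$ and multiply by $\mathbb{R}^2$, the $2$-flats with direction set inside
$\{1,2,3\}$ act as planes in $\mathbb{R}^3$, and by the lower bound for $d=3$, $k=2$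
some plane stabs at least of order $\log n$ boxes.

It turns out that only the covering number matters, for any set of directions.

\begin{theorem}\label{thm:class}
Let $\mathcal A$ be a nonempty family of subsets of $[d]$, and let
$\tau=\tau(\mathcal A)$ be the least number of members of $\mathcal A$ whose union is
$[d]$ $(\tau=\infty$ if there is no such cover$)$. For $n\ge2$ let $f_{\mathcal A}(n)$ be
the minimum, over all subdivisions of $\mathbb{R}^d$ into $n$ boxes, of the maximum
number of boxes stabbed by a flat with direction set in $\mathcal A$. Then
\begin{itemize}
\item $f_{\mathcal A}(n)=1$ if $\tau=\infty$, and $f_{\mathcal A}(n)=n$ if $\tau=1$;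
\item if $2\le\tau<\infty$, then
\[
\Bigl(\frac{\log n}{3\tau-2}\Bigr)^{1/(\tau-1)}\le f_{\mathcal A}(n)\le
C_d\,(\log n)^{1/(\tau-1)},
\]
where $C_d$ depends only on $d$.
\end{itemize}
\end{theorem}

With $\mathcal A=\binom{[d]}{k}$ this contains Theorem~\ref{thm:conj} and shows that
its bound has the exact order. The proofs of both bounds are self-contained; we do not use
the quoted results.

The upper bound takes most of the work. In Section~\ref{sec:grid} we pass to partitions
of grids. Section~\ref{sec:nest} explains the first idea, nesting copies of a
partition along the diagonal, on the case $d=2$. Section~\ref{sec:three} works out by hand the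
case of lines in $\mathbb{R}^3$, where the second idea appears: classifying points by
the longest word that is a prefix of many of their coordinates. Sections~\ref{sec:good}
and~\ref{sec:upper} give the general construction, and Section~\ref{sec:lower} the lower
bound.

\section{Grids and large sets}\label{sec:grid}

Let $[N]=\{1,\dots,N\}$. For a finite nonempty set $V$ of coordinates, a \emph{box} in
$[N]^V$ is a product of nonempty integer intervals, and a \emph{partition} of $[N]^V$
always means a partition into boxes.

It is convenient to describe a flat by the set of coordinates that it \emph{fixes}. Let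
$\mathcal L$ be a nonempty up-closed family of subsets of $V$ (if $L\in\mathcal L$ and
$L\subseteq L'\subseteq V$, then $L'\in\mathcal L$). We call its members \emph{large}. Note that $V$ is
large. An \emph{$\mathcal L$-flat} in $[N]^V$ is a set
\[
F=(D,c)=\{y\in[N]^V: y_i=c_i\text{ for all }i\in D\},\qquad D\in\mathcal L,\ c\in[N]^D .
\]
It is \emph{constant} if all $c_i$, $i\in D$, are equal. We say that $\mathcal L$ is
\emph{$q$-wise intersecting}, $q\ge1$, if any $q$ members of $\mathcal L$, repetition
allowed, have a common element. Then $\emptyset\notin\mathcal L$, and $\mathcal L$ is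
also $q'$-wise intersecting for $1\le q'\le q$.

A family $\mathcal A$ of directions gives the up-closed family
\[
\mathcal L(\mathcal A)=\{D\subseteq[d]:\ [d]\setminus D\subseteq A\text{ for some }
A\in\mathcal A\}.
\]
Taking complements, we see that $\mathcal L(\mathcal A)$ is $q$-wise intersecting exactly when no $q$
members of $\mathcal A$, repetition allowed, cover $[d]$, that is, when
$q<\tau(\mathcal A)$. For
$\mathcal A=\binom{[d]}{k}$ the large sets are those with at least $d-k$ elements.

\begin{lemma}[Transfer]\label{lem:transfer}
If $[N]^d$ has a partition into $n$ boxes in which every $\mathcal L(\mathcal A)$-flat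
meets at most $f$ boxes, then $\mathbb{R}^d$ has a subdivision into $n$ boxes in which
every flat whose direction set is contained in a member of $\mathcal A$ stabs at most
$f$ boxes.
\end{lemma}

\begin{proof}
Cut $\mathbb{R}$ into $N$ consecutive intervals of positive length: $W_1=\mathbb{R}$ if
$N=1$; otherwise $W_1=(-\infty,1)$, $W_j=[j-1,j)$ for $1<j<N$, and
$W_N=[N-1,\infty)$. Replace each box $\prod_iJ_i$ of the partition by
$\prod_i\bigcup_{j\in J_i}W_j$. This gives a subdivision of $\mathbb{R}^d$ into $n$
boxes. Consider a real flat with direction set $A$ contained in a member of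
$\mathcal A$ and with fixed coordinates $a_i\in W_{c_i}$, $i\in D=[d]\setminus A$. If it
stabs the box obtained from $\prod J_i$, then $c_i\in J_i$ for all $i\in D$, so the
$\mathcal L(\mathcal A)$-flat $(D,c)$ meets $\prod J_i$. Hence it stabs at most $f$
boxes.
\end{proof}

For a partition $\mathcal R$ of $[N]^d$, let $f(\mathcal R)$ be the maximum number of
boxes of $\mathcal R$ met by an $\mathcal L$-flat; the family $\mathcal L$ will be
clear from the context.

\section{Nesting along the diagonal}\label{sec:nest}

A \emph{diagonal cell} of $[M]^d$ is a one-point set $\{(w,\dots,w)\}$, $w\in[M]$. If the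
diagonal cells are boxes of a partition, we can replace each of them by a finer
partition of its own. This increases the number of boxes, but a flat whose fixed
coordinates are not all equal meets no diagonal cell, so it is not affected.

\begin{lemma}[Nesting]\label{lem:nest}
Let $\mathcal L$ be up-closed, nonempty and $1$-wise intersecting on $[d]$. Let
$\mathcal Q$ be a partition of $[M]^d$ such that every diagonal cell is a box of
$\mathcal Q$, every constant $\mathcal L$-flat meets at most $K$ boxes, and every
$\mathcal L$-flat meets at most $S$ boxes. For each $w\in[M]$ let $\mathcal R_w$ be a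
partition of $[N_w]^d$. Then, with $N=\sum_wN_w$, there is a partition
$\mathcal P$ of $[N]^d$ into $|\mathcal Q|-M+\sum_w|\mathcal R_w|$ boxes with
\begin{equation}\label{eq:nest}
f(\mathcal P)\le\max\Bigl(S,\ K-1+\max_wf(\mathcal R_w)\Bigr).
\end{equation}
\end{lemma}

\begin{proof}
Identify $[N]$ with the set of pairs $(w,j)$, $w\in[M]$, $j\in[N_w]$, in lexicographic
order. The \emph{block} over a box $B\in\mathcal Q$ is the set of points
$((w_i,j_i))_{i\in[d]}$ with $(w_i)\in B$. It is a box in $[N]^d$, and the blocks
partition $[N]^d$. The block over the diagonal cell of $w$ is a copy of $[N_w]^d$; divide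
it as in $\mathcal R_w$. This gives $\mathcal P$.

Consider a flat with fixed coordinates $(w_i,j_i)$, $i\in D$, where $D\in\mathcal L$, so
$D\ne\emptyset$. It meets the block over $B$ if and only if the flat $(D,(w_i))$ of
$[M]^d$ meets $B$. If the $w_i$, $i\in D$, are not all equal, it meets no diagonal
block, hence at most $S$ boxes of $\mathcal P$. If they all equal $w$, it meets at
most $K$ blocks, among them exactly one diagonal block, that of $w$. It meets at most
$f(\mathcal R_w)$ boxes inside that block and at most $K-1$ boxes outside.
\end{proof}

\paragraph{Lines in the plane.} Let $d=2$, $k=1$; the large sets are the nonempty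
subsets of $\{1,2\}$. Let $\mathcal Q$ be the partition of $[2]^2$ into four cells, so
$K=S=2$. Start with the one-box partition of $[1]^2$ and apply
Lemma~\ref{lem:nest} $s$ times, always with this $\mathcal Q$ and with two copies of the
previous partition (Figure~\ref{fig:plane}). The numbers of boxes satisfy $n_0=1$,
$n_{t}=2+2n_{t-1}$, so $n_s=3\cdot2^s-2$. Each step raises the
stabbing number by at most $1$, so every line meets at most $s+1\le1+\log n_s$ boxes.
For these numbers of boxes, this is the order $\log n$ of Theorem~\ref{thm:conj} for
$d=2$.

\begin{figure}[ht]
\centering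
\begin{tikzpicture}[scale=0.55]
\foreach \i in {0,...,7} {\fill[gray!35] (\i,\i) rectangle (\i+1,\i+1);}
\draw (0,0) rectangle (8,8);
\draw (4,0)--(4,8) (0,4)--(8,4);
\draw (2,0)--(2,4) (0,2)--(4,2) (6,4)--(6,8) (4,6)--(8,6);
\foreach \i in {0,2,4,6} {\draw (\i+1,\i)--(\i+1,\i+2) (\i,\i+1)--(\i+2,\i+1);}
\draw[dashed,thick] (2.5,-0.5)--(2.5,8.5);
\end{tikzpicture}
\caption{The four-cell partition of the square, nested three times along the diagonal:
$22$ boxes, diagonal cells shaded. The dashed line, like every horizontal or vertical
line that crosses the square and contains no side of a box, stabs four boxes: one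
off-diagonal square at each of the three levels, and one diagonal cell.}
\label{fig:plane}
\end{figure}

\paragraph{What to look for.} In \eqref{eq:nest} the number $K-1$ is paid at every level
of nesting, but $S$ is paid only once: as soon as the fixed coordinates of a flat
separate, the flat leaves the diagonal for good. If we nest $s$ levels of a partition
with $K=O(1)$ and $S=O(s)$, the result still has stabbing number $O(s)$. The number of
boxes is at least $M^s$, since that many diagonal cells remain at the end. So we want $M$ to
be as large as possible, subject to $K=O(1)$ and $S=O(s)$. In the plane there is no room for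
this, because a line fixes one coordinate only and every flat with $|D|=1$ is
constant. In $\mathbb{R}^3$ a line fixes two coordinates, and the lines on which these
two differ may be expensive.

\section{Lines in three-space, by hand}\label{sec:three}

Let $d=3$, $k=1$. The large sets are those with at least two of the three coordinates;
any two of them intersect. For $s\ge1$ we construct a partition of $[2^s]^3$ that can be
used in Lemma~\ref{lem:nest} with $K=3$ and $S=2s+2$.

Identify $[2^s]$ with the set of words of length $s$ over the alphabet $\{1,2\}$, in
lexicographic order. For a word $u$ of length $|u|\le s$, the words of length $s$ with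
prefix $u$ form an interval $I_u$. A point is a triple $y=(y_1,y_2,y_3)$ of words. Let
$u(y)$ be the longest word that is a prefix of at least two of the three. It is unique:
if $u$ and $u'$ are each a prefix of two of the three words, some $y_i$ has both as
prefixes, so one of $u,u'$ is a prefix of the other.

Let $u=u(y)$. If $|u|<s$, then exactly two of the words begin with $u$, for if all three
did, two of them would also agree in the next letter. These two have different next letters. So
$y$ lies in one of the following boxes, where $\{i,i',j\}=\{1,2,3\}$:
\begin{enumerate}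
\item[(i)] $y_1=y_2=y_3=w$, with $|w|=s$;
\item[(ii)] $y_i=y_{i'}=w$ with $|w|=s$, and $y_j<w$ (or $y_j>w$);
\item[(iii)] $y_i\in I_{u1}$, $y_{i'}\in I_{u2}$ with $|u|<s$, and $y_j$ before $I_u$ (or
after $I_u$).
\end{enumerate}
Conversely, every point of a box of type (i) or (ii) has $u(y)=w$. Every point of a
box of type (iii) has $u(y)=u$, since no longer word is a common prefix of
$y_i,y_{i'}$, and $y_j$ does not begin with $u$. So $y$ determines its box: first
$u(y)$, then the positions of the three words relative to $I_{u(y)}$ and, in type (iii),
the two next letters. Hence the nonempty boxes in the list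
form a partition. Its boxes of type (i) are the diagonal cells.

Now fix two coordinates, say $y_1=c_1$ and $y_2=c_2$.
\begin{itemize}
\item If $c_1=c_2=w$, the line meets at most three boxes, given by $y_3<w$, $y_3=w$ and
$y_3>w$.
\item If $c_1\ne c_2$, let $p$ be their longest common prefix. If $y_3\notin I_p$, then
$u(y)=p$ and there are at most two boxes, before and after $I_p$. If $y_3\in I_p$, the
letter of $y_3$ after $p$ agrees with that of exactly one of $c_1,c_2$, say $c_i$. Then
$u(y)$ is the longest common prefix of $y_3$ and $c_i$, of length between $|p|+1$ and
$s$. Once $i$ and this length are known, so is the box: the other fixed word lies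
on a known side of $I_{u(y)}$, and if $|u(y)|<s$, the next letter of $y_3$ is the one that $c_i$ does
not have. This gives at most $2(s-|p|)\le2s$ boxes, and at most $2s+2$ in total.
\end{itemize}
A flat that fixes all three coordinates meets one box. So $K=3$ and $S=2s+2$, with
$M=2^s$. Nesting this partition $s$ times, starting from one box, we get by
\eqref{eq:nest} stabbing number at most $2s+2$ after one step and at most
$2s+2+2(s-1)=4s$ after $s$ steps. The number $n$ of boxes is at least
$M^s=2^{s^2}$. Thus every line stabs at most $4\sqrt{\log n}$ boxes. For these $n$, this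
is the order of Theorem~\ref{thm:conj} for $d=3$, $k=1$.

\paragraph{Toward the general case.} What made this work is that any two large sets
intersect. This made $u(y)$ unique, and it forced $u(y)$ to be a prefix of some
\emph{fixed} word $c_i$, so that only $O(s)$ words occur. Two points remain for the
general case.
With more coordinates, the set $U$ of coordinates beginning with $u(y)$ need not have just
two elements, and we must describe how the next letters behave on $U$. And if any three
large sets intersect we may hope for more than $M=2^s$. Both points have one answer:
use a larger alphabet, and describe the next letters by a partition already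
constructed for the coordinate set $U$. As $U$ is itself large, the traces of the
large sets on $U$ satisfy a weaker intersection condition, so an induction is possible.

\section{Good partitions}\label{sec:good}

For $y\in[M]^V$ and $w\in[M]$ let $E_w(y)=\{i\in V:y_i=w\}$.

\begin{definition}\label{def:good}
Let $\mathcal L$ be a nonempty up-closed family on $V$. A partition $\mathcal Q$ of
$[M]^V$ is \emph{$(K,S)$-good} for $(V,\mathcal L)$ if
\begin{enumerate}
\item[(G1)] whenever $y\in B\in\mathcal Q$ and $w\in[M]$ are such that $E_w(y)$ is
large, then $E_w(y')=E_w(y)$ for all $y'\in B$;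
\item[(G2)] every constant $\mathcal L$-flat meets at most $K$ boxes of $\mathcal Q$;
\item[(G3)] every $\mathcal L$-flat meets at most $S$ boxes of $\mathcal Q$.
\end{enumerate}
\end{definition}

Since $V$ is large, (G1) applied to $y=(w,\dots,w)$ shows that each diagonal cell is a
box of $\mathcal Q$. So if $\emptyset\notin\mathcal L$, a good partition of $[M]^d$ can
be used in Lemma~\ref{lem:nest}. The full strength of (G1) is needed for the induction:
it says
that one can read off from a box whether some letter is taken by a large set of
coordinates, which will guarantee that the longest word $u(y)$ is the same throughout a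
box.

For nonempty $U\subseteq V$ put $\mathcal L_U=\{L\cap U:L\in\mathcal L\}$. This family is
nonempty, and it is up-closed on $U$: if $L\cap U\subseteq X\subseteq U$, then
$X=(L\cup X)\cap U$. If $\mathcal L$ is $(q+1)$-wise intersecting and $U\in\mathcal L$,
then $\mathcal L_U$ is $q$-wise intersecting on $U$, because
$(L_1\cap U)\cap\dots\cap(L_q\cap U)=L_1\cap\dots\cap L_q\cap U\ne\emptyset$.

\begin{lemma}[Step]\label{lem:step}
Let $|V|\le d$, let $\mathcal L$ be nonempty, up-closed and $2$-wise intersecting on $V$,
and let $M,s\ge1$. Suppose that for each $U\in\mathcal L$ there is a $(K,S)$-good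
partition $\mathcal Q_U$ of $[M]^U$ for $(U,\mathcal L_U)$. Then $[M^s]^V$ has a
$\bigl(3^d,\,3^d(d+dsK+d^2S)\bigr)$-good partition for $(V,\mathcal L)$.
\end{lemma}

\begin{proof}
Identify $[M^s]$ with the set of words of length $s$ over $[M]$ in lexicographic order.
For a word $u$ with $|u|\le s$, let $I_u$ be the interval of words of length $s$ with
prefix $u$. For $y\in[M^s]^V$ let $H_u(y)=\{i\in V:y_i\in I_u\}$. Call $u$
\emph{heavy} for $y$ if $H_u(y)$ is large. Then:
\begin{itemize}
\item The empty word is heavy, since $V$ is large.
\item A prefix $u'$ of a heavy word $u$ is heavy, since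
$H_{u'}(y)\supseteq H_u(y)$.
\item If $u,u'$ are heavy, one is a prefix of the other. Indeed, the large sets $H_u(y)$ and
$H_{u'}(y)$ have a common element $i$, and both words are prefixes of $y_i$.
\end{itemize}
So there is a unique longest heavy word $u(y)$, and the heavy words are exactly its
prefixes. Comparability is where $2$-wise intersection is needed: for $V=\{1,2\}$ with all
nonempty sets large and $y=(w,w')$, $w\ne w'$, both $w$ and $w'$ would be heavy.

\medskip\noindent\emph{The partition.} Given $y$, let $u=u(y)$ and $U=H_u(y)$, a large
set, so $U\neq\emptyset$. For $i\in V\setminus U$ let $\sigma_i\in\{-,+\}$ record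
whether $y_i$ lies before or after the interval $I_u$. If $|u|<s$, let $z_i\in[M]$, for
$i\in U$, be the letter of $y_i$ that follows the prefix $u$, and let $B\in\mathcal Q_U$
be the box containing $z=(z_i)\in[M]^U$. The \emph{type} of $y$ is $(u,U,\sigma)$ if
$|u|=s$ and $(u,U,\sigma,B)$ if $|u|<s$. Let $\mathcal Q'$ be the partition of
$[M^s]^V$ into the sets of points of equal type.

\medskip\noindent\emph{The classes are boxes.} Fix $y^0$, with type given by $u,U,\sigma$
and, if $|u|<s$, by $B$. Let $P$ be the set of all $y$ such that
\begin{center}
$y_i\in I_u$ for $i\in U$;\quad $y_i$ is on side $\sigma_i$ of $I_u$ for $i\notin U$;\quad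
and $z\in B$ if $|u|<s$,
\end{center}
where $z_i$ is again the letter of $y_i$ after $u$. For $i\in U$ the condition on $y_i$
is that $y_i$ has prefix $u$ and, if $|u|<s$, that the next letter lies in a certain
interval of $[M]$. This describes an interval of words, so $P$ is a box. It
contains the class of $y^0$. We claim that $u(y)=u$ for all $y\in P$. Then, since
$H_u(y)=U$ by definition of $P$, every $y\in P$ has the type of $y^0$, and $P$ is the
class.

Let $y\in P$. As $H_u(y)=U$ is large, $u$ is heavy for $y$, so $u(y)$ extends $u$. If
$|u|=s$, then $u(y)=u$. Let $|u|<s$ and suppose $u(y)\ne u$. Then $uw$ is heavy for $y$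
for some letter $w$. The set $H_{uw}(y)=E_w(z)\subseteq U$ is large, so it belongs to
$\mathcal L_U$. By (G1) for $\mathcal Q_U$, we have $E_w(z')=E_w(z)$ for all $z'\in B$.
Hence $H_{uw}$ is the same large set for all points of $P$, in particular for $y^0$, and
$uw$ is heavy for $y^0$. This contradicts $u(y^0)=u$.

\medskip\noindent\emph{Property} (G1). Let $w$ be a word of length $s$ with $E_w(y)$
large. Since $E_w(y)=H_w(y)$, the word $w$ is heavy for $y$, and no heavy word is longer,
so $u(y)=w$. The class of $y$ is that of a type $(w,U,\sigma)$ with $U=E_w(y)$, and all
its elements $y'$ have $E_w(y')=U$.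

\medskip\noindent\emph{Property} (G2). Let $F=(D,c)$ with $D\in\mathcal L$ and $c_i=w$
for all $i\in D$. For $y\in F$ we have $E_w(y)\supseteq D$, so $E_w(y)$ is large and
$u(y)=w$ as before. The class of $y$ is determined by whether $y_i<w$, $y_i=w$ or
$y_i>w$, for each $i\in V\setminus D$. So at most $3^d$ boxes are met.

\medskip\noindent\emph{Property} (G3). Let $F=(D,c)$ be any $\mathcal L$-flat, and let
$y\in F$, $u=u(y)$, $U=H_u(y)$. The large sets $U$ and $D$ intersect, so $u$ is a prefix
of $c_i$ for some $i\in D$. Hence at most $d$ words $u$ of length $s$ and at most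
$ds$ words of length less than $s$ occur. For a given $u$, at most $3^d$ pairs
$(U,\sigma)$ occur: for $i\in D$ the position of $y_i=c_i$ relative to $I_u$ is
determined, and for $i\notin D$ there are three possibilities (before, in, after).

If $|u|=s$, the class is determined by $(u,U,\sigma)$. This accounts for at most $3^dd$
boxes. Now fix $(u,U,\sigma)$ with $|u|<s$, and count the boxes $B$ that occur. The
vectors $z$ arising lie in the flat of $[M]^U$ with fixed set $D\cap U\in\mathcal L_U$
whose fixed letters are the letters of $c_i$ after $u$, $i\in D\cap U$. So at most $S$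
boxes $B$ occur, by (G3) for $\mathcal Q_U$; and if the fixed letters are all equal,
at most $K$ boxes occur, by (G2).

Call $u$ \emph{branching} if it is the longest common prefix of $c_i$ and $c_{i'}$ for
some $i,i'\in D$ with $c_i\ne c_{i'}$. There are at most $\binom d2\le d^2$ branching
words. If the fixed letters are not all equal, say those of $c_i$ and $c_{i'}$ differ,
then $u$ is the longest common prefix of $c_i$ and $c_{i'}$, so $u$ is branching.
Therefore the branching words contribute at most
$3^dd^2S$ boxes, and the other words of length less than $s$ at most
$3^d\,ds\,K$. Altogether at most $3^d(d+dsK+d^2S)$ boxes are met.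
\end{proof}

The point of the last count is that the factor $s$ multiplies only $K$. Since the new
$K$ is always at most $3^d$, the step can be iterated with $S$ staying of
order $s$, while $M$ is replaced by $M^s$ each time.

\begin{proposition}\label{prop:good}
Let $C_1=2^d$ and $C_{q+1}=3^d(d+d\,3^d+d^2C_q)$. If $|V|\le d$, $s\ge1$ and
$\mathcal L$ is nonempty, up-closed and $q$-wise intersecting on $V$, then
$[2^{s^{q-1}}]^V$ has a $(3^d,C_qs)$-good partition for $(V,\mathcal L)$.
\end{proposition}

\begin{proof}
We use induction on $q$. For $q=1$ take the partition of $[2]^V$ into single points.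
Property (G1) is trivial, and no flat meets more than $2^{|V|}\le2^d$ boxes.

Let $\mathcal L$ be $(q+1)$-wise intersecting on $V$, $q\ge1$. In particular it is
$2$-wise intersecting. For each $U\in\mathcal L$ the family $\mathcal L_U$ is $q$-wise
intersecting on $U$, so by induction $[2^{s^{q-1}}]^U$ has a
$(3^d,C_qs)$-good partition for $(U,\mathcal L_U)$. Lemma~\ref{lem:step} with
$M=2^{s^{q-1}}$, $K=3^d$,
$S=C_qs$ gives a good partition of $[M^s]^V=[2^{s^q}]^V$ with parameters $3^d$ and
$3^d(d+ds\,3^d+d^2C_qs)\le C_{q+1}s$.
\end{proof}

\section{The upper bound}\label{sec:upper}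

Proposition~\ref{prop:good} supplies $M=2^{s^{q-1}}$ with $K=O(1)$ and $S=O(s)$.
Nesting $s$ levels gives at least $M^s=2^{s^q}$ boxes and stabbing number $O(s)$, which
is the desired order. It remains to get \emph{exactly} $n$ boxes. Nesting has freedom,
since different partitions may be put into different diagonal cells. The only
obstacle is that one level already creates $|\mathcal Q|$ boxes. For fewer boxes than that we
use the theorem for $q-1$ if $q\ge2$, which is good enough because
$\log|\mathcal Q|\le ds^{q-1}$, and plain slabs if $q=1$.

\begin{theorem}\label{thm:grid}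
Let $\mathcal L$ be nonempty, up-closed and $q$-wise intersecting on $[d]$, $q\ge1$.
There is a constant $C(q,d)$, independent of $\mathcal L$, such that for every $n\ge2$
some grid $[N]^d$ has a partition into exactly $n$ boxes in which every $\mathcal L$-flat
meets at most $C(q,d)(\log n)^{1/q}$ boxes.
\end{theorem}

\begin{proof}
We use induction on $q$; the assertion for $q-1$ will be used when $q\ge2$. Given $n\ge 2$, let
$s\ge1$ be the least integer with $2^{s^q}\ge n$. By minimality
$s\le1+(\log n)^{1/q}\le2(\log n)^{1/q}$. Let $M=2^{s^{q-1}}\ge2$, let $\mathcal Q$ be
the $(3^d,C_qs)$-good partition of $[M]^d$ from Proposition~\ref{prop:good}, and let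
$Q=|\mathcal Q|$. The diagonal cells are boxes of $\mathcal Q$, so
$M\le Q\le M^d=2^{ds^{q-1}}$. Put $R=2^d$ if $q=1$ and $R=d\,C(q-1,d)$ if $q\ge2$.

\medskip\noindent\emph{Claim.} For every integer $t\ge0$ and every integer $n'$ with
$1\le n'\le M^t$, some grid has a partition $\mathcal P$ into exactly $n'$ boxes with
$f(\mathcal P)\le\max(C_q,R)\,s+3^dt$.

\medskip
The claim implies the theorem: as $n\le2^{s^q}=M^s$, take $n'=n$ and $t=s$ to get
\[
f(\mathcal P)\le(\max(C_q,R)+3^d)\,s\le2(\max(C_q,R)+3^d)(\log n)^{1/q}.
\]

We prove the claim by induction on $t$. If $n'=1$, in particular if $t=0$, take the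
one-box partition of $[1]^d$. Let $t\ge1$ and $2\le n'\le M^{t}$.

\emph{Case $n'<Q$, $q=1$.} Here $M=2$ and $n'<Q\le2^d$. Cut $[n']^d$ into the $n'$ slabs
on which $y_1$ is constant. Then $f\le n'\le2^d\le Rs$.

\emph{Case $n'<Q$, $q\ge2$.} The family $\mathcal L$ is also $(q-1)$-wise intersecting,
so by the theorem for $q-1$ there is a partition into exactly $n'$ boxes with
\[
f\le C(q-1,d)(\log n')^{1/(q-1)}\le C(q-1,d)\bigl(ds^{q-1}\bigr)^{1/(q-1)}\le
C(q-1,d)\,d\,s=Rs .
\]

\emph{Case $n'\ge Q$.} Then
\[
M\le n'-Q+M\le n'\le M\cdot M^{t-1},
\]
so there are integers $n_w$, $w\in[M]$, with $1\le n_w\le M^{t-1}$ and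
$\sum_wn_w=n'-Q+M$. By induction on $t$, there are partitions $\mathcal R_w$ into $n_w$ boxes
with $f(\mathcal R_w)\le\max(C_q,R)s+3^d(t-1)$. Lemma~\ref{lem:nest} gives a partition
into $Q-M+\sum_wn_w=n'$ boxes, and by \eqref{eq:nest}
\[
f\le\max\bigl(C_qs,\ 3^d+\max(C_q,R)s+3^d(t-1)\bigr)\le\max(C_q,R)s+3^dt.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
Let $\mathcal A=\binom{[d]}{k}$ and $q=\lfloor(d-1)/k\rfloor\ge1$. Since $qk\le d-1$, no
$q$ members of $\mathcal A$ cover $[d]$, so $\mathcal L(\mathcal A)$ is $q$-wise
intersecting. Apply Theorem~\ref{thm:grid} and Lemma~\ref{lem:transfer}. The bound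
holds for all axis-aligned flats of dimension at most $k$.
\end{proof}

\section{The lower bound and the classification}\label{sec:lower}

For the lower bound the order of the coordinates is irrelevant: it holds for partitions
of a product of abstract sets into product sets. The heart of the matter is the case of
two factors. Suppose $X\times Y$ is partitioned into rectangles $P_i\times Q_i$, with
few of them on each line. Choose a point $(x_i,y_i)$ in each. For $i\ne j$ the mixed
point $(x_i,y_j)$ lies in a rectangle that meets both the line $x=x_i$ and the line
$y=y_j$. So the short lists of rectangles on these lines intersect for all pairs $i,j$,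
while for $i=j$ their only common element is $i$. A random coloring turns this into a
bound on the number of rectangles.

\begin{lemma}\label{lem:pairs}
Let $X\times Y$ be partitioned into $n\ge1$ nonempty sets $R_i=P_i\times Q_i$ such that
every $\{x\}\times Y$ meets at most $a$ of them and every $X\times\{y\}$ meets at most
$b$. Then $n\le1/(\gamma\rho^{a-1}\beta^{b-1})$ for all $\rho,\beta,\gamma>0$ with
$\rho+\beta+\gamma=1$.
\end{lemma}

\begin{proof}
Pick $(x_i,y_i)\in R_i$, and let $a_i=\{l:x_i\in P_l\}$, $b_i=\{l:y_i\in Q_l\}$. Then
$|a_i|\le a$, $|b_i|\le b$. Moreover $a_i\cap b_i=\{i\}$, as $l\in a_i\cap b_i$ means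
$(x_i,y_i)\in R_l$. Color the indices $1,\dots,n$ independently red, blue or green with
probabilities $\rho,\beta,\gamma$. Let $\mathcal E_i$ be the event that $i$ is green, all of
$a_i\setminus\{i\}$ is red and all of $b_i\setminus\{i\}$ is blue. The sets
$\{i\}$, $a_i\setminus\{i\}$, $b_i\setminus\{i\}$ are disjoint, so
$\Pr(\mathcal E_i)\ge\gamma\rho^{a-1}\beta^{b-1}$.

For $i\ne j$ the events $\mathcal E_i$ and $\mathcal E_j$ exclude each other. Suppose both
occur, and let $R_l$ be the set containing $(x_i,y_j)$, so that $l\in a_i\cap b_j$. If
$l\notin\{i,j\}$, then $l$ is red by $\mathcal E_i$ and blue by $\mathcal E_j$. If $l=i$, then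
$i\in b_j\setminus\{j\}$ is blue by $\mathcal E_j$ but green by $\mathcal E_i$. If $l=j$, then
$j\in a_i\setminus\{i\}$ is red by $\mathcal E_i$ but green by $\mathcal E_j$. Each case is
impossible. Hence $n\gamma\rho^{a-1}\beta^{b-1}\le\sum_i\Pr(\mathcal E_i)\le1$.
\end{proof}

For more factors we split off one factor at a time. Then $b$ is much larger than $a$,
and we choose $\beta$ so close to $1$ that $\beta^{b-1}$ stays bounded below.

\begin{lemma}\label{lem:product}
Let $m\ge2$, and let $X_1\times\dots\times X_m$ be partitioned into $n\ge 1$ nonempty sets of
the form $P^1\times\dots\times P^m$ with $P^t\subseteq X_t$ arbitrary. If every line $($all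
coordinates but one fixed$)$ meets at most $s$ of them, then $n\le2^{(3m-2)s^{m-1}}$.
\end{lemma}

\begin{proof}
We use induction on $m$. As $n\ge 1$, we have $s\ge1$. For $m=2$, Lemma~\ref{lem:pairs}
with $a=b=s$ and $\rho=\beta=\gamma=\frac13$ gives
$n\le3^{2s-1}\le9^s\le2^{4s}$.

Let $m\ge3$, and write the product as $X\times Y$ with
$X=X_1\times\dots\times X_{m-1}$ and $Y=X_m$. Each $\{x\}\times Y$ is a line and meets
at most $s$ of the sets. Each $X\times\{y\}$ is a product of $m-1$ factors,
partitioned by the sets that meet it into product sets with at most $s$ of them on each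
line. By induction it meets at most $T=2^{(3m-5)s^{m-2}}$ of them, and $T\ge2$. Apply
Lemma~\ref{lem:pairs} with $a=s$, $b=T$, $\rho=\gamma=\frac1{2T}$ and
$\beta=1-\frac1T$. Since
$\bigl(1-\frac1T\bigr)^{-(T-1)}=\bigl(1+\frac1{T-1}\bigr)^{T-1}\le e\le4^s$, we get
\[
n\le e\,(2T)^s\le(8T)^s=2^{3s+(3m-5)s^{m-1}}\le2^{(3m-2)s^{m-1}}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{The case $\tau=1$.} Then $[d]\in\mathcal A$, and the flat $\mathbb{R}^d$ stabs all
$n$ boxes.

\emph{The case $\tau=\infty$.} Some coordinate $i$ lies in no member of $\mathcal A$. Cut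
$\mathbb{R}^d$ into $n$ slabs by hyperplanes on which $x_i$ is constant. Every flat
with direction set in $\mathcal A$ fixes $x_i$ and stabs at most one slab. On the
other hand, in any subdivision a flat with direction set in $\mathcal A$ through an
interior point of a box stabs that box. So $f_{\mathcal A}(n)=1$.

\emph{Upper bound for $2\le\tau<\infty$.} No $\tau-1$ members of $\mathcal A$ cover $[d]$,
so $\mathcal L(\mathcal A)$ is $(\tau-1)$-wise intersecting. Theorem~\ref{thm:grid} with
$q=\tau-1$ and Lemma~\ref{lem:transfer} give $f_{\mathcal A}(n)\le
C(\tau-1,d)(\log n)^{1/(\tau-1)}$. In a cover by $\tau$ sets each set contains an element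
not in the others, so $\tau\le d$, and we may take
$C_d=\max_{1\le q\le d-1}C(q,d)$.

\emph{Lower bound for $2\le\tau<\infty$.} Let $A_1,\dots,A_\tau\in\mathcal A$ cover $[d]$,
and put $B_t=A_t\setminus(A_1\cup\dots\cup A_{t-1})$. The sets $B_t$ partition $[d]$, and
none is empty, since otherwise fewer than $\tau$ of the $A_t$ would cover $[d]$. Given a
subdivision into $n$ boxes, let $E_i\subset\mathbb{R}$ be the finite set of all finite
endpoints of the $i$-th intervals of the boxes, and let
\[
X_t=\prod_{i\in B_t}(\mathbb{R}\setminus E_i),\qquad t=1,\dots,\tau .
\]
A point of $X_1\times\dots\times X_\tau=\prod_i(\mathbb{R}\setminus E_i)$ lies in some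
box. None of its coordinates is an endpoint, so it lies in the interior of that box, and
in no other interior. The interior of each box contains such points, because finitely
many hyperplanes do not cover a nonempty open set. And the interior of a box
intersects the product in a set of the form $P^1\times\dots\times P^\tau$ with
$P^t\subseteq X_t$. So the box interiors induce a partition of
$X_1\times\dots\times X_\tau$ into $n$ nonempty product sets.

Let $s$ be the maximum number of boxes stabbed by a flat with direction set in
$\mathcal A$. A line of $X_1\times\dots\times X_\tau$ in direction $t$ lies in a flat with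
direction set $B_t\subseteq A_t$, hence in a flat with direction set
$A_t\in\mathcal A$. So it meets at most $s$ of the sets. Lemma~\ref{lem:product} with
$m=\tau$ gives $\log n\le(3\tau-2)s^{\tau-1}$, as required.
\end{proof}

For $\mathcal A=\binom{[d]}{k}$ we have $\tau-1=\lceil d/k\rceil-1=\lfloor(d-1)/k\rfloor$.
So for all $1\le k<d$ the smallest possible stabbing number for axis-aligned $k$-flats
is of order exactly $(\log n)^{1/\lfloor(d-1)/k\rfloor}$, with implied constants
depending only on $d$.

\begin{thebibliography}{9}
\bibitem{BIRS} Banff International Research Station,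
\url{https://www.birs.ca/workshops/2007/07w2144/Abstracts07w2144.pdf}.
\end{thebibliography}

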